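\title{Judicious bipartitions of hypergraphs with mixed edge sizes: a counterexample and a density threshold}

\begin{abstract}
A conjecture of Bollob\'as and Scott states that a hypergraph with $m_i$ edges of size $i$, $1\le i\le k$, has a bipartition of its vertex set in which each class contains at most $\sum_i m_i2^{-i}+o(m)$ edges, where $m=\sum_i m_i$. We show that the conjecture is false for every $k\ge 6$ and true for $k\le 3$, with a polynomial error term. Both statements come from one threshold: for $r\ge2$, the bound holds for all simple hypergraphs on $n$ vertices with $m/n^{r-1}\to\infty$ if and only if $k\le 2r+1$. For multihypergraphs whose multiplicities are $o(m)$, the bound holds if and only if $k\le3$. We do not settle the cases $k=4,5$ of the conjecture when $m=O(n)$.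
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{simple hypergraph} $G$ consists of a finite vertex set $V(G)$ and a set $E(G)$ of distinct nonempty subsets of $V(G)$, the edges. In a \emph{multihypergraph} an edge may be repeated, and edges are then always counted with multiplicity. For $S\subseteq V(G)$ let $e(S)$ be the number of edges all of whose vertices lie in $S$, and let $d(v)$ be the number of edges containing the vertex $v$. A \emph{bipartition} is a partition $V(G)=V_1\cup V_2$ into two disjoint sets, one of which may be empty. Throughout, $m_i$ is the number of edges of size $i$, $m=\sum_i m_i$, and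
\[
T(G)=\sum_i m_i2^{-i}=\sum_{e\in E(G)}2^{-|e|}.
\]
We want a bipartition in which both classes contain few edges. The following conjecture is posed in \cite{JBH}.

\medskip
\noindent\textbf{Conjecture (Bollob\'as--Scott).} \emph{For every positive integer $k$ there is a function $f_k(m)$, depending only on $k$ and $m$, with $f_k(m)/m\to0$ as $m\to\infty$, such that every simple hypergraph $G$ with $m$ edges, all of size between $1$ and $k$, has a bipartition with}
\[
e(V_i)\le \frac{m_1}{2}+\frac{m_2}{4}+\dots+\frac{m_k}{2^k}+f_k(m)\qquad (i=1,2).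
\]

The main term $T(G)$ is what a random bipartition gives on average. If every vertex chooses its class by a fair coin, an edge $e$ lies inside $V_1$ with probability $2^{-|e|}$, so $\mathbb{E}\,e(V_1)=\mathbb{E}\,e(V_2)=T(G)$. Hence some bipartition has $e(V_1)+e(V_2)\le 2T(G)$, and the conjecture asks for the two halves of this inequality at once. The coefficient $2^{-i}$ cannot be lowered: in the complete $i$-uniform hypergraph on $n$ vertices the larger class contains at least $\binom{\lceil n/2\rceil}{i}=(2^{-i}+o(1))\binom ni$ edges.

If all degrees are $o(m)$, then $e(V_1)$ and $e(V_2)$ are concentrated near $T(G)$ and the conjectured bound follows (this is the computation in Proposition~\ref{prop:upper} below). The difficulty is a vertex $w$ whose degree is a positive fraction of $m$. It has to be placed in one class, say $V_1$, and then each edge through $w$ is twice as likely to lie inside $V_1$ as the term $2^{-|e|}$ allows. One compensates by sending fewer of the other vertices to $V_1$. For example, let $G$ be a star with center $w$ and $n$ leaves, together with the $n$ singleton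 edges at the leaves, so that $T(G)=3n/4$. If a fraction $p$ of the leaves joins $w$ in $V_1$, then $e(V_1)=2pn$ and $e(V_2)=(1-p)n$. The choice $p=1/2$ gives $e(V_1)=n>T(G)$, but $p=1/3$ gives $2n/3<T(G)$ in both classes. Since the degrees sum to at most $km$, there are at most $k/\varepsilon$ vertices of degree at least $\varepsilon m$, and it is natural to guess that a bounded number of such vertices can always be compensated for in this way.

The guess is wrong when the other edges are large, because an unbalanced partition puts many large edges into the bigger class. To state the results, define the \emph{excess} of $G$ by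
\[
\xi(G)=\min_{(V_1,V_2)}\max\{e(V_1),e(V_2)\}-T(G),
\]
the minimum being over all bipartitions.

\begin{theorem}\label{thm:counter}
Let $r\ge 2$ and $\ell\ge 2r+2$ be integers. There are $c>0$ and, for all large $n$, a simple hypergraph $G_n$ on $n+1$ vertices, all of whose edges have size $r+1$ or $\ell$, with $m=\Theta(n^r)$ edges, such that every bipartition satisfies
\[
\max\{e(V_1),e(V_2)\}\ge T(G_n)+c\,m .
\]
In particular $(r=2$, $\ell=k)$ the Bollob\'as--Scott conjecture is false for every $k\ge6$.
\end{theorem}

\begin{theorem}\label{thm:positive}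
Let $r\ge1$ and $1\le k\le 2r+1$ be integers. Every simple hypergraph $G$ with edge sizes in $\{1,\dots,k\}$, with $n\ge1$ vertices and $m$ edges, where $m\ge n^{r-1}$ and $m\ge1$, has a bipartition with
\[
\max\{e(V_1),e(V_2)\}\le T(G)+C\,m\,Q^{-1/(2k+1)},\qquad Q=\frac{m}{n^{r-1}},\quad C=\sqrt k+r(1+k)^k .
\]
In particular, $(r=1)$ the conjecture is true for $k\le3$, with error $O_k(m^{1-1/(2k+1)})$, and $(r=2)$ for $k\le5$ its conclusion holds whenever $m/n\to\infty$.
\end{theorem}

The two theorems meet, and this gives a classification by density. Let $P(k,r)$ be the statement: for every $\delta>0$ there is $L$ such that every simple hypergraph with edge sizes in $\{1,\dots,k\}$, $n$ vertices and $m\ge Ln^{r-1}$ edges has $\xi(G)\le\delta m$.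

\begin{corollary}\label{cor:density}
For $r\ge2$, the statement $P(k,r)$ holds if and only if $k\le 2r+1$. The Bollob\'as--Scott conjecture for a given $k$ is the statement $P(k,1)$; it holds for $k\le3$ and fails for $k\ge6$.
\end{corollary}

For multihypergraphs with small multiplicities no gap remains. Let $M(k)$ be the statement: for every $\delta>0$ there is $L$ such that every multihypergraph with edge sizes in $\{1,\dots,k\}$, all multiplicities at most $q$ (where $q\ge1$), and $m\ge Lq$ edges has $\xi(G)\le\delta m$.

\begin{theorem}\label{thm:multi}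
The statement $M(k)$ holds if and only if $k\le3$.
\end{theorem}

We do not settle $P(4,1)$ and $P(5,1)$; Remark~\ref{rem:gap} says what is left of them and why neither method reaches it.

The threshold $2r+1$ is already visible when there is a single vertex of large degree, where the problem reduces to comparing two polynomials in one variable. We do this in Section~\ref{sec:model}. Section~\ref{sec:counter} realizes the bad case by actual hypergraphs, Section~\ref{sec:upper} extends the good case to any number of vertices of large degree, and Section~\ref{sec:thresholds} derives Theorem~\ref{thm:positive}, Corollary~\ref{cor:density} and Theorem~\ref{thm:multi}.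

\section{One vertex of large degree}\label{sec:model}

Consider a vertex $w$ and a large set $U$ of further vertices. Suppose there are $d$ edges consisting of $w$ and $r$ vertices of $U$, and $N$ edges of size $\ell$ inside $U$. Suppose, as an idealization, that both families are evenly spread: if $A\subseteq U$ has $|A|=p|U|$, then $dp^r$ edges of the first family lie in $\{w\}\cup A$, and $Np^\ell$ edges of the second lie in $A$. Only the sizes of the classes then matter. Name the classes so that $w\in V_1$, and write $|V_1\cap U|=\frac{1-y}{2}|U|$ with $y\in[-1,1]$; thus $y$ measures how far $U$ is pushed away from $w$. Measure edge counts in units of $N2^{-\ell}$ and let $D=d2^{-r-1}/(N2^{-\ell})$ be the ratio of the contributions of the two families to $T$. Then $e(V_1)$ and $e(V_2)$ become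
\begin{equation}\label{eq:phi}
\varphi_1(y)=(1-y)^\ell+2D(1-y)^r,\qquad \varphi_2(y)=(1+y)^\ell ,
\end{equation}
and $T$ becomes $1+D$. The question is whether
\[
v(D)=\min_{y\in[-1,1]}\max\{\varphi_1(y),\varphi_2(y)\}
\]
can exceed $1+D$. Note that $\varphi_1$ is strictly decreasing and $\varphi_2$ is strictly increasing on $[-1,1]$. Hence for every $y_0\in[-1,1]$,
\begin{equation}\label{eq:minmax}
\min\{\varphi_1(y_0),\varphi_2(y_0)\}\le v(D)\le\max\{\varphi_1(y_0),\varphi_2(y_0)\};
\end{equation}
for the left inequality, $\varphi_1(y)\ge\varphi_1(y_0)$ if $y\le y_0$ and $\varphi_2(y)\ge\varphi_2(y_0)$ if $y\ge y_0$.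

\begin{example}\label{ex:small}
Take $r=1$ and $D=1$, so the target is $1+D=2$. For $\ell=3$ and $y_0=1/4$ we get $\varphi_1=\frac{27}{64}+\frac32<2$ and $\varphi_2=\frac{125}{64}<2$, so $v(1)<2$ and the compensation succeeds. For $\ell=4$ and $y_0=1/5$ we get $\varphi_1=0.8^4+1.6=2.0096$ and $\varphi_2=1.2^4=2.0736$, so $v(1)\ge2.0096>2$. A shift large enough to bring $e(V_1)$ down to $T$ has already pushed $e(V_2)$ above $T$.
\end{example}

To see where the threshold lies, let $D$ be small. To first order $\varphi_1=1-\ell y+2D$ and $\varphi_2=1+\ell y$; these agree at $y=D/\ell$, with common value exactly $1+D$. So the first order is a tie and the second order decides. Convexity adds $\binom\ell2y^2$ to both $\varphi_1$ and $\varphi_2$. The shift lowers the term $2D(1-y)^r$ by $2Dry=2r\ell y^2$, which is $r\ell y^2$ per class after rebalancing. The loss exceeds the gain when $\binom\ell2>r\ell$, that is, when $\ell\ge2r+2$. Proposition~\ref{prop:model} makes this exact, and it shows that for $\ell\le 2r+1$ the compensation succeeds for all $D$, not only small ones. For an integer $t$ and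 $|y|<1$ put
\[
S_t(y)=(1-y)^t+(1+y)^t .
\]

\begin{lemma}\label{lem:S}
Let $r\ge1$ and $0\le a\le r+1$ be integers and let $|y|<1$. Then $S_a(y)\le S_{-r}(y)$.
\end{lemma}

\begin{proof}
By the binomial series $(1-y)^{-r}=\sum_{j\ge0}\binom{r+j-1}{j}y^j$, in which the odd terms cancel against those of $(1+y)^{-r}$,
\[
S_a(y)=2\sum_{i\ge0}\binom{a}{2i}y^{2i},\qquad S_{-r}(y)=2\sum_{i\ge0}\binom{r+2i-1}{2i}y^{2i}.
\]
The terms with $i=0$ agree. For $i\ge1$ we have $a\le r+1\le r+2i-1$, so $\binom a{2i}\le\binom{r+2i-1}{2i}$.
\end{proof}

The range of $a$ cannot be extended: for $a\ge r+2$ the coefficients of $y^2$ satisfy $\binom a2>\binom{r+1}2$, and the inequality fails for small $y\ne0$.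

\begin{proposition}\label{prop:model}
Let $1\le r\le \ell$ be integers.
\begin{enumerate}
\item[(a)] If $\ell\le 2r+1$, then $v(D)\le 1+D$ for every $D>0$.
\item[(b)] If $\ell\ge 2r+2$, then $v(D)>1+D$ for some $D>0$.
\end{enumerate}
\end{proposition}

\begin{proof}
Since $\varphi_1(0)=1+2D>1=\varphi_2(0)$ and $\varphi_1(1)=0<\varphi_2(1)$, there is a unique $\eta\in(0,1)$ with $\varphi_1(\eta)=\varphi_2(\eta)$, and $v(D)$ is this common value by \eqref{eq:minmax}.

(a) Write $v=v(D)$. Divide the equation $v=\varphi_1(\eta)$ by $(1-\eta)^r$, divide $v=\varphi_2(\eta)$ by $(1+\eta)^r$, and add: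
\begin{equation}\label{eq:identity}
v\,S_{-r}(\eta)=S_{\ell-r}(\eta)+2D .
\end{equation}
Lemma~\ref{lem:S} with $a=\ell-r\in[0,r+1]$ gives $S_{\ell-r}(\eta)\le S_{-r}(\eta)$, and with $a=0$ it gives $2\le S_{-r}(\eta)$. So the right side of \eqref{eq:identity} is at most $(1+D)S_{-r}(\eta)$.

(b) We choose the crossing point first and solve for $D$. For $\eta\in(0,1)$ let
\[
D(\eta)=\frac{(1+\eta)^\ell-(1-\eta)^\ell}{2(1-\eta)^r}>0 .
\]
For $D=D(\eta)$ we have $\varphi_1(\eta)=\varphi_2(\eta)$, so $v(D)=(1+\eta)^\ell$. As $\eta\to0$,
\[
D(\eta)=\bigl(\ell\eta+O(\eta^3)\bigr)\bigl(1+r\eta+O(\eta^2)\bigr)=\ell\eta+r\ell\eta^2+O(\eta^3),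
\]
while $(1+\eta)^\ell=1+\ell\eta+\binom\ell2\eta^2+O(\eta^3)$. Therefore
\[
v(D)-(1+D)=\tfrac12\,\ell(\ell-1-2r)\,\eta^2+O(\eta^3),
\]
which is positive for small $\eta$ because $\ell-1-2r\ge1$.
\end{proof}

Part (b) drives the counterexamples. Part (a) is not used later, but \eqref{eq:identity} is the case of one vertex of the averaging argument in Lemma~\ref{lem:balance}.

\section{Counterexamples}\label{sec:counter}

To turn Proposition~\ref{prop:model}(b) into a hypergraph we need two evenly spread families of comparable sizes. For the edges through $w$ we take all sets $\{w\}\cup R$ with $|R|=r$, about $n^r/r!$ of them. The complete $\ell$-uniform hypergraph on $U$ has order $n^\ell$ edges and would swamp them, so we take a random subfamily of the right size. The following estimate passes from binomial coefficients to powers.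

\begin{lemma}\label{lem:binom}
For integers $0\le a\le n$ and $1\le s\le n$, we have $\bigl|\binom as/\binom ns-(a/n)^s\bigr|\le s^2/(2n)$.
\end{lemma}

\begin{proof}
Fix $A\subseteq[n]$ with $|A|=a$, and draw $s$ independent uniform elements of $[n]$. Let $B$ be the event that all of them lie in $A$, and $R$ the event that two of them coincide, so $\Pr(B)=(a/n)^s$ and $\Pr(R)\le\binom s2/n$. Conditioned on the complement $R^c$, the drawn set is a uniform $s$-subset of $[n]$, so $\Pr(B\mid R^c)=\binom as/\binom ns$. Now $\Pr(B)-\Pr(B\mid R^c)=\Pr(B\cap R)-\Pr(B\mid R^c)\Pr(R)$ is a difference of two numbers in $[0,\Pr(R)]$.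
\end{proof}

We use the inequality of Hoeffding (1963), which holds for sampling without replacement: if $X$ is the sum of $N$ values drawn without replacement from a finite population of numbers in $[0,1]$, then $\Pr(|X-\mathbb{E}X|\ge t)\le 2e^{-2t^2/N}$ for $t>0$.

\begin{lemma}\label{lem:spread}
Let $\ell\ge2$ and $1\le N\le\binom n\ell$. There is an $\ell$-uniform simple hypergraph $H$ on $[n]$ with exactly $N$ edges such that for all $A\subseteq[n]$,
\[
\bigl|e_H(A)-N(|A|/n)^\ell\bigr|\le\sqrt{nN}+\frac{\ell^2N}{2n},
\]
where $e_H(A)$ is the number of edges of $H$ inside $A$.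
\end{lemma}

\begin{proof}
Choose the edge set uniformly among all families of $N$ distinct $\ell$-subsets of $[n]$. For fixed $A$, the number $e_H(A)$ is a sum of $N$ values in $\{0,1\}$ drawn without replacement, with mean $N\binom{|A|}\ell/\binom n\ell$. By Hoeffding's inequality with $t=\sqrt{nN}$, it deviates from its mean by at least $\sqrt{nN}$ with probability at most $2e^{-2n}$. There are $2^n$ sets $A$, and $2^n\cdot2e^{-2n}\le 4/e^2<1$, so some $H$ deviates by less than $\sqrt{nN}$ for all $A$ at once. By Lemma~\ref{lem:binom} the mean differs from $N(|A|/n)^\ell$ by at most $\ell^2N/(2n)$.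
\end{proof}

The error term is $o(N)$ exactly when $N/n\to\infty$. We allow the edges through $w$ to be repeated, so that one construction serves both Theorem~\ref{thm:counter} and Theorem~\ref{thm:multi}.

\begin{proposition}\label{prop:construction}
Let $r\ge1$ and $\ell\ge2r+2$, let $t_n$ be positive integers, and put $d=t_n\binom nr$. Suppose that $d/n\to\infty$ and $d/n^\ell\to0$. Then there are $c>0$ and, for all large $n$, a multihypergraph $G_n$ on $n+1$ vertices with $m=\Theta(d)$ edges and $\xi(G_n)\ge cm$, in which every edge either has size $r+1$ and multiplicity $t_n$, or has size $\ell$ and multiplicity $1$.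
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:model}(b) fix $D>0$ with $\kappa:=v(D)-1-D>0$. Put $\lambda=2^{\ell-r-1}/D$ and $N=\lfloor\lambda d\rfloor$. For large $n$ we have $\lambda d/2\le N\le\binom n\ell$, the upper bound because $d=o(n^\ell)$. Let $U=[n]$ and $w\notin U$. The edges of $G_n$ are the sets $\{w\}\cup R$ with $R\subseteq U$, $|R|=r$, each taken $t_n$ times, and the $N$ edges of a hypergraph $H$ on $U$ from Lemma~\ref{lem:spread}. Then $m=d+N=\Theta(d)$. With the unit $u=N2^{-\ell}$ and $D_n=d2^{-r-1}/u$ we have $D_n\to 2^{\ell-r-1}/\lambda=D$ and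
\[
T(G_n)=d2^{-r-1}+N2^{-\ell}=u(1+D_n).
\]

Take any bipartition and name the classes so that $w\in V_1$. Let $A=V_1\cap U$ and $|A|=\frac{1-y}2n$ with $y\in[-1,1]$; then $V_2=U\setminus A$ has $\frac{1+y}2n$ elements. The number of edges through $w$ inside $V_1$ is $t_n\binom{|A|}r$, which by Lemma~\ref{lem:binom} is within $r^2d/(2n)$ of
\[
d\Bigl(\frac{1-y}2\Bigr)^r=2D_nu(1-y)^r ,
\]
and no edge through $w$ lies inside $V_2$. By Lemma~\ref{lem:spread}, $e_H(A)$ and $e_H(U\setminus A)$ are within $\sqrt{nN}+\ell^2N/(2n)$ of $u(1-y)^\ell$ and $u(1+y)^\ell$. These error bounds do not depend on the bipartition, and they are $o(u)$ because $d=O(N)$ and $N/n\to\infty$. Also $|2D_n(1-y)^r-2D(1-y)^r|\le2^{r+1}|D_n-D|\to0$. Hence, uniformly over all bipartitions,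
\[
e(V_1)=u\bigl(\varphi_1(y)+o(1)\bigr),\qquad e(V_2)=u\bigl(\varphi_2(y)+o(1)\bigr),\qquad T(G_n)=u\bigl(1+D+o(1)\bigr),
\]
with $\varphi_1,\varphi_2$ as in \eqref{eq:phi}. It follows that $\xi(G_n)\ge u(\kappa-o(1))\ge\kappa N2^{-\ell-1}$ for large $n$. Since $m=d+N\le(1+2/\lambda)N$, we may take $c=\kappa2^{-\ell-1}/(1+2/\lambda)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Apply Proposition~\ref{prop:construction} with $t_n=1$. Then $G_n$ is simple and $d=\binom nr=\Theta(n^r)$; we have $d/n\to\infty$ because $r\ge2$, and $d/n^\ell\to0$ because $r<\ell$. For $k\ge6$ take $r=2$ and $\ell=k$. The hypergraphs $G_n$ have edges of size $3$ and $k$, their number of edges $m$ tends to infinity, and a function $f_k$ as in the conjecture would satisfy $f_k(m)\ge cm$ along these values of $m$, contradicting $f_k(m)/m\to0$.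
\end{proof}

\begin{example}
For $k=6$ the constants can be made explicit. Take $r=2$, $\ell=6$, $D=1/3$, so that $\lambda=24$: the hypergraph has the $d=\binom n2$ triples through $w$ and $N=24d$ evenly spread edges of size $6$, and $T=d/8+24d/64=d/2$. At $y_0=1/20$, from $0.95^3=0.857375$ and $1.05^3=1.157625$ we get $\varphi_1>0.7350+\frac23\cdot0.9025>1.3366$ and $\varphi_2>1.34$. By \eqref{eq:minmax}, $v(1/3)>1.3366$. The unit is $u=3d/8$, and $1.3366\cdot\frac38>0.501$, so for large $n$ every bipartition has a class containing more than $0.501\,d$ edges.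
\end{example}

\section{Many vertices of large degree}\label{sec:upper}

For the upper bound we split $V(G)=W\cup U$, where $W$ consists of the few \emph{heavy} vertices of large degree and $U$ of the remaining \emph{light} ones. We place $W$ deterministically and $U$ at random with a common bias $y$. Concentration reduces the problem to expected values, and the real task is to find a placement of $W$ and a bias for which both expected values are at most $T$.

Let $V=W\cup U$ be a partition of a finite set and $\mathcal{E}$ a finite multiset of subsets of $V$. For $e\in\mathcal{E}$ put $j_e=|e\cap U|$. For $S\subseteq W$ and $y\in[-1,1]$, let $\Pi(S,y)$ be the random bipartition that puts $S$ into $V_1$, puts $W\setminus S$ into $V_2$, and puts each $u\in U$ independently into $V_1$ with probability $(1-y)/2$ and into $V_2$ otherwise. The expected numbers of members of $\mathcal{E}$ inside $V_1$ and inside $V_2$ are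
\[
F_1(S,y)=\sum_{e:\ e\cap W\subseteq S}2^{-j_e}(1-y)^{j_e},\qquad F_2(S,y)=\sum_{e:\ e\cap W\subseteq W\setminus S}2^{-j_e}(1+y)^{j_e},
\]
and exchanging the names of the classes gives the symmetry
\begin{equation}\label{eq:sym}
F_2(S,y)=F_1(W\setminus S,-y).
\end{equation}

With many heavy vertices we have no rule that names a good set $S$, so we average over all $S$, each with the bias $y(S)$ that balances $F_1$ and $F_2$. The model suggests the weight to use. For $W=\{w\}$ the balancing biases are $y(\{w\})=\eta$ and $y(\emptyset)=-\eta$, and \eqref{eq:identity} is the sum over these two sets of the equation $v=F_1(S,y(S))$ multiplied by $(1-y(S))^{-r}$. In the model this weight cancels the factor $(1-y)^r$ of the edges through $w$ completely. In general an edge $e$ that meets $W$ may have $j_e>r$, and a factor $(1-y(S))^{j_e-r}$ remains, correlated with the event $e\cap W\subseteq S$. The correlation has the favorable sign: the more heavy vertices lie in $V_1$, the further the light vertices are pushed away from $V_1$. The tool that exploits this is the inequality of Harris (1960). Call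 a real function $f$ on the subsets of $W$ \emph{increasing} if $f(S)\le f(S')$ whenever $S\subseteq S'$, and \emph{decreasing} if $-f$ is increasing. If $S$ is a uniformly random subset of $W$, $f$ is increasing and $g$ is decreasing, then
\[
\mathbb{E}[f(S)g(S)]\le\mathbb{E}[f(S)]\;\mathbb{E}[g(S)] .
\]

\begin{lemma}\label{lem:balance}
Let $r\ge1$ and suppose that $r\le j_e\le2r+1$ for all $e\in\mathcal{E}$. Put $T_1=\sum_{e\in\mathcal{E}}2^{-|e|}$. Then there are $S\subseteq W$ and $y\in[-1,1]$ with $F_1(S,y)\le T_1$ and $F_2(S,y)\le T_1$.
\end{lemma}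

\begin{proof}
Suppose first that for some $S$ no $e\in\mathcal{E}$ has $e\cap W\subseteq S$. Then $F_1(S,-1)$ is an empty sum, and $F_2(S,-1)=0$ because every $j_e\ge1$. Both values are $0\le T_1$. So we may assume that for every $S$ the sum defining $F_1(S,\cdot)$ is nonempty; applied to $W\setminus S$, this says the same of $F_2(S,\cdot)$.

\emph{The balancing bias.} Let $h_S(y)=F_1(S,y)-F_2(S,y)$. As all $j_e\ge1$ and both sums are nonempty, $h_S$ is continuous and strictly decreasing on $[-1,1]$, with $h_S(-1)=F_1(S,-1)>0$ and $h_S(1)=-F_2(S,1)<0$. So $h_S$ has a unique zero $y(S)\in(-1,1)$. Let $v(S)=F_1(S,y(S))=F_2(S,y(S))$; we must find $S$ with $v(S)\le T_1$. The function $y(S)$ has two properties.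
\begin{itemize}
\item \emph{It is odd:} $y(W\setminus S)=-y(S)$. Indeed \eqref{eq:sym} gives $h_{W\setminus S}(y)=F_2(S,-y)-F_1(S,-y)=-h_S(-y)$, which vanishes at $y=-y(S)$.
\item \emph{It is increasing.} If $S\subseteq S'$, then the sum $F_1(S',\cdot)$ contains every term of $F_1(S,\cdot)$, and $F_2(S,\cdot)$ contains every term of $F_2(S',\cdot)$. So $h_{S'}\ge h_S$, hence $h_{S'}(y(S))\ge0$, and $y(S)\le y(S')$ because $h_{S'}$ is strictly decreasing with zero $y(S')$.
\end{itemize}

\emph{The weighted average.} Let $S$ be a uniformly random subset of $W$ and $Y=y(S)$. Since $W\setminus S$ is also uniform, oddness shows that $Y$ and $-Y$ have the same distribution, so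
\begin{equation}\label{eq:symlaw}
\mathbb{E}(1-Y)^t=\tfrac12\,\mathbb{E}\,S_t(Y)\qquad\text{for every integer } t .
\end{equation}
From $v(S)=F_1(S,Y)$ we obtain
\[
\mathbb{E}\bigl[v(S)(1-Y)^{-r}\bigr]=\sum_{e\in\mathcal{E}}2^{-j_e}\,\mathbb{E}\bigl[\mathbf{1}[e\cap W\subseteq S]\,(1-Y)^{j_e-r}\bigr].
\]
Fix $e$. The indicator is an increasing function of $S$ with mean $2^{-|e\cap W|}$. The factor $(1-Y)^{j_e-r}$ is a decreasing function of $S$, because $Y$ is increasing and $j_e-r\ge0$. By Harris' inequality the term for $e$ is at most $2^{-j_e-|e\cap W|}\,\mathbb{E}(1-Y)^{j_e-r}=2^{-|e|}\,\mathbb{E}(1-Y)^{j_e-r}$. By \eqref{eq:symlaw}, Lemma~\ref{lem:S} with $a=j_e-r\in[0,r+1]$, and \eqref{eq:symlaw} again,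
\[
\mathbb{E}(1-Y)^{j_e-r}=\tfrac12\,\mathbb{E}\,S_{j_e-r}(Y)\le\tfrac12\,\mathbb{E}\,S_{-r}(Y)=\mathbb{E}(1-Y)^{-r}.
\]
Summing over $e$ gives $\mathbb{E}\bigl[(v(S)-T_1)(1-Y)^{-r}\bigr]\le0$. The weight $(1-Y)^{-r}$ is positive, so $v(S)\le T_1$ for some $S$.
\end{proof}

The lower bound $j_e\ge r$ gave the monotonicity needed for Harris' inequality, and the upper bound $j_e\le 2r+1$ was used only in Lemma~\ref{lem:S}. Proposition~\ref{prop:model}(b) shows that the lemma fails if edges with $r$ and with $2r+2$ light vertices are both allowed. When $k\le2r+1$ the upper bound is automatic, and the edges that violate the lower bound will simply be counted as errors.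

For concentration we use McDiarmid's inequality: if $Z_1,\dots,Z_s$ are independent random variables, $g=g(Z_1,\dots,Z_s)$ changes by at most $c_j$ when only $Z_j$ is changed, and $\sum_jc_j^2\le B$ with $B>0$, then $\Pr(g-\mathbb{E}g\ge t)\le e^{-2t^2/B}$ for $t>0$.

\begin{proposition}\label{prop:upper}
Let $r\ge1$ and $1\le k\le2r+1$. Let $G$ be a multihypergraph with $m\ge1$ edges of sizes in $\{1,\dots,k\}$, and let $0<\varepsilon\le1$. Let $W=\{v:d(v)\ge\varepsilon m\}$ and $U=V(G)\setminus W$, and let $b$ be the number of edges with fewer than $r$ vertices in $U$. Then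
\[
\xi(G)\le\sqrt{\varepsilon k}\,m+b .
\]
\end{proposition}

\begin{proof}
Let $\mathcal{E}$ be the multiset of edges with at least $r$ vertices in $U$. Then $r\le j_e\le k\le 2r+1$ for $e\in\mathcal{E}$, and $T_1=\sum_{e\in\mathcal{E}}2^{-|e|}\le T(G)$. Take $S$ and $y$ from Lemma~\ref{lem:balance}, and let $X_i$ be the number of members of $\mathcal{E}$ inside $V_i$ in the random bipartition $\Pi(S,y)$, so $\mathbb{E}X_i=F_i(S,y)\le T_1$. Each $X_i$ is a function of the independent positions of the vertices $u\in U$. Moving $u$ affects only edges containing $u$, so it changes $X_i$ by at most $d(u)<\varepsilon m$, and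
\[
\sum_{u\in U}d(u)^2\le\varepsilon m\sum_{v}d(v)\le\varepsilon km^2 .
\]
McDiarmid's inequality with $B=\varepsilon km^2$ and $t=\sqrt{\varepsilon k}\,m$ gives $\Pr(X_i\ge T_1+t)\le e^{-2}<\frac12$ for $i=1,2$. So some outcome has $X_i<T_1+t$ for both $i$. The $b$ edges outside $\mathcal{E}$ add at most $b$ to each class, so $e(V_i)\le T(G)+\sqrt{\varepsilon k}\,m+b$ for $i=1,2$.
\end{proof}

The term $b$ cannot be dropped: the multihypergraphs of Proposition~\ref{prop:construction} with parameters $(1,4)$ in place of $(r,\ell)$ and $t_n=n$ have $k=4\le 2\cdot2+1$ and excess at least $cm$, so for $r=2$ the bound without $b$ fails when $\sqrt{4\varepsilon}<c$.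

\section{The thresholds}\label{sec:thresholds}

It remains to bound $b$, and this is the only place where simplicity, or a bound on the multiplicities, enters the upper bounds. In the notation of Proposition~\ref{prop:upper}, $\varepsilon m|W|\le\sum_vd(v)\le km$, so $|W|\le k/\varepsilon$. Every subset of $W$ of size at most $k$ is obtained from a sequence of length $k$ whose entries are elements of $W$ or a blank symbol. Hence
\begin{equation}\label{eq:subsets}
\#\{S\subseteq W:|S|\le k\}\le(1+|W|)^k\le(1+k/\varepsilon)^k .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]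
Let $0<\varepsilon\le1$. Since the edges are distinct, an edge $e$ counted by $b$ is determined by $e\cap W$, of size at most $k$, and $e\cap U$, of size at most $r-1$. By \eqref{eq:subsets}, by $1+k/\varepsilon\le(1+k)/\varepsilon$, and by $\binom ni\le n^{r-1}$ for $0\le i<r$,
\[
b\le(1+k/\varepsilon)^k\sum_{i<r}\binom ni\le(1+k)^k\varepsilon^{-k}\,r\,n^{r-1}=r(1+k)^k\,\varepsilon^{-k}\,m/Q .
\]
The two error terms in Proposition~\ref{prop:upper} are of order $\varepsilon^{1/2}m$ and $\varepsilon^{-k}m/Q$, and they balance when $\varepsilon=Q^{-2/(2k+1)}$. This $\varepsilon$ is at most $1$ because $Q\ge1$. It gives $\sqrt{\varepsilon k}\,m=\sqrt k\,mQ^{-1/(2k+1)}$ and $\varepsilon^{-k}/Q=Q^{2k/(2k+1)-1}=Q^{-1/(2k+1)}$, so $\xi(G)\le CmQ^{-1/(2k+1)}$.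

For $r=1$ we have $Q=m$, the hypothesis $m\ge n^{0}$ holds whenever there is an edge, and $f_k(m)=Cm^{1-1/(2k+1)}$ works in the conjecture for $k\le3$. For $r=2$ and $k\le 5$ we have $Q=m/n$, and the error is $o(m)$ when $m/n\to\infty$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:density}]
Let $r\ge1$ and $k\le2r+1$. Given $\delta>0$, choose $L\ge1$ with $CL^{-1/(2k+1)}\le\delta$. If $n\ge1$ and $m\ge Ln^{r-1}$, then $Q\ge L$ and Theorem~\ref{thm:positive} gives $\xi(G)\le\delta m$; for $n=0$ we have $\xi(G)=0$. So $P(k,r)$ holds. Let $r\ge2$ and $k\ge2r+2$. The hypergraphs of Theorem~\ref{thm:counter} with $\ell=k$ have $m/(n+1)^{r-1}\to\infty$ and excess at least $cm$, so no $L$ exists for $\delta=c/2$, and $P(k,r)$ fails.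

Now let $r=1$. For fixed $k$ let $g(m)$ be the supremum of $\max\{\xi(G),0\}$ over all simple hypergraphs with $m$ edges of sizes in $\{1,\dots,k\}$; then $0\le g(m)\le m$. A function $f_k$ as in the conjecture exists if and only if $g(m)/m\to0$, since any admissible $f_k$ satisfies $g\le\max\{f_k,0\}$ and conversely $f_k=g$ can be used. The statement $P(k,1)$ says that $g(m)\le\delta m$ for $m\ge L(\delta)$, which is the same condition. It holds for $k\le3$ by the first paragraph and fails for $k\ge6$ by Theorem~\ref{thm:counter}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:multi}]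
Let $k\le3$ and $\delta>0$. Choose $\varepsilon\in(0,1]$ with $\sqrt{\varepsilon k}\le\delta/2$, and then $L\ge1$ with $(1+k/\varepsilon)^k\le\delta L/2$. Let $G$ have multiplicities at most $q$ and $m\ge Lq$ edges. Apply Proposition~\ref{prop:upper} with $r=1$. Here $b$ counts the edges inside $W$, so \eqref{eq:subsets} gives $b\le q(1+k/\varepsilon)^k\le\delta Lq/2\le\delta m/2$, and $\xi(G)\le\delta m$.

Let $k\ge4$. Apply Proposition~\ref{prop:construction} with $r=1$, $\ell=k\ge4=2r+2$ and $t_n=n$, so that each pair $\{w,u\}$ is taken $n$ times and $d=n^2$; the conditions $d/n\to\infty$ and $d/n^k\to0$ hold. The resulting multihypergraphs have multiplicities at most $q=n$, have $m=\Theta(n^2)$ edges, so $m/q\to\infty$, and have excess at least $cm$. So no $L$ exists for $\delta=c/2$, and $M(k)$ fails.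
\end{proof}

\begin{remark}\label{rem:gap}
Let $k\in\{4,5\}$ and $\delta>0$. By Theorem~\ref{thm:positive} with $r=2$, a simple hypergraph with excess at least $\delta m>0$ satisfies $m<L(\delta)\,n$, for any $L(\delta)\ge1$ with $CL(\delta)^{-1/(2k+1)}<\delta$. So only the range $m=O(n)$ of the conjecture is left unsettled here. The upper bound does not reach it: $r=1$ requires $k\le3$, and $r=2$ discards the edges with at most one light vertex, which may be a positive fraction of all edges when $m=O(n)$, as in a star. The construction does not reach it either. For $\ell\le5$ it needs $r=1$, and then simplicity forces $t_n=1$, $d=n$ and $N=\lfloor\lambda n\rfloor$. No $\ell$-uniform hypergraph on $[n]$ with that many edges is evenly spread: for fixed small $\alpha>0$, any $\lfloor\alpha n/\ell\rfloor$ of its edges lie in a set $A$ of size $\lfloor\alpha n\rfloor$, whereas $N(|A|/n)^\ell\le\lambda\alpha^\ell n$, and $\alpha/\ell>\lambda\alpha^\ell$.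
\end{remark}

\begin{thebibliography}{1}

\bibitem{JBH}
\emph{Judicious Bisection of Hypergraphs}, doi:10.1007/s10114-016-4736-8,\\
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/}\\
\texttt{10.1007/s10114-016-4736-8.pdf}

\end{thebibliography}
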